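# Graphs in which every balanced partition leaves someone envious

## A four-vertex star

Four people are to be split into two groups of two. One of them, $h$, is a friend of each of the other three, $a$, $b$ and $d$, and there are no other friendships. Everyone wants to have many friends in her own group.

Up to renaming $a,b,d$, the only split is $\{h,a\}$ and $\{b,d\}$. Look at $b$. She has $0$ friends in her group. If she took the place of $a$, she would sit with $h$ and have $1$ friend, so she would gain $1$. If she took the place of $h$, she would sit with $a$ and gain nothing. The same holds for $d$. Person $a$ has $1$ friend now and would have $0$ in the other group. Person $h$ has $1$ friend now; taking the place of $b$ or of $d$, she would sit with the other of these two and again have $1$. So the largest gain anyone can make by taking another person's place is exactly $1$, and no split does better.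

Thus some graphs force a gain of $1$. Can a graph force a gain of $3$? Of $100$? These notes answer this for any fixed number of groups.

## Envy up to $c$, and the theorem

Let $G=(V,E)$ be an undirected graph on $V=[n]$. The vertices are called agents, and $N_G(i)$ is the set of neighbors of $i$. Let $k\ge 2$ be an integer with $n\ge k$.

**Definition ($k$-partition).** A $k$-partition is a partition $X=(X_1,\dots,X_k)$ of $V$ with $|X_j|\in\{\lfloor n/k\rfloor,\lceil n/k\rceil\}$ for every $j$. The part containing $i$ is written $X(i)$.

**Definition (utility, EF-$c$).** The utility of agent $i$ for a set $S\subseteq V$ is $u_i(S)=|N_G(i)\cap S|$. For $c\ge 0$, a $k$-partition $X$ is EF-$c$ (envy-free up to $c$) if for every pair of agents $i,i'$ in different parts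
$$u_i(X(i))\ \ge\ u_i\big(X(i')\setminus\{i'\}\big)-c .$$

In the star above, the only $2$-partition is EF-$1$ and is not EF-$c$ for any $c<1$. We write EF1, EF2 for $c=1,2$. If $c\le c'$, then EF-$c$ implies EF-$c'$. Also, if the utilities of each agent for any two parts differ by at most $c$, then the partition is EF-$c$, because deleting $i'$ can only lower the right-hand side.

Open Question 4 of "Partitioning Friends Fairly" (http://www.cs.toronto.edu/%7Eemicha/papers/fair-partition.pdf) asks: does every graph admit a $k$-partition that is EF2, for all $k\ge 2$? The known upper bound is that an EF-$O\big(\sqrt{\frac nk\ln k}\big)$ $k$-partition always exists. The answer to the question is no, for every $k\ge 2$, even for bipartite graphs, and with any constant in place of $2$.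

**Theorem.** Let $k\ge 2$ be an integer, $c\ge 0$ a real number, and $C=c+1$. There is $n_0=n_0(k,c)$ with $\ln n_0\le 800\,k^2C^2\ln k$ such that for every $n\ge n_0$ there is a bipartite graph on $n$ vertices with no EF-$c$ $k$-partition.

**Corollary.** If $\ln n\ge 3200\,k^2\ln k$, some bipartite graph on $n$ vertices has no EF-$c$ $k$-partition with $c=\frac1{60}\sqrt{\frac{\ln n}{k^2\ln k}}$. So for fixed $k$ the best universal guarantee lies between $\Omega_k(\sqrt{\log n})$ and the known $O(\sqrt{(n/k)\ln k})$.

Two easy cases show where large envy cannot come from.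

If $n\le 3k$, every $k$-partition is EF2, since $u_i(X(i')\setminus\{i'\})\le\lceil n/k\rceil-1\le 2$. So a counterexample to EF2 has more than $3k$ vertices.

Now take a complete bipartite graph, with sides called *hubs* and *leaves*. Number the vertices, hubs first, and put vertex number $t$ in the part given by $t$ modulo $k$. The hubs form an interval of numbers, the leaves form an interval, and so does the whole vertex set. Hence the numbers of hubs in two parts differ by at most $1$, and likewise for leaves and for all vertices. Every agent's utilities for two parts differ by at most $1$, so this is an EF1 $k$-partition. One set of hubs seen by all leaves forces nothing beyond $1$; we need many overlapping sets of hubs that cannot all be split evenly at once.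

## Two attempts with the Fano plane

The Fano plane has the seven nonzero vectors of $\mathbb F_2^3$ as its points and the seven triples $\{x,y,x+y\}$ with $x\ne y$ as its lines. Every line has $3$ points, every point is on $3$ lines, two distinct lines meet in exactly $1$ point, and two distinct points are on exactly $1$ line.

Color each point $p$ by $z_p\in\{1,-1\}$. Expand the sum, over the lines $S$, of $\big(\sum_{p\in S}z_p\big)^2$. Each square $z_p^2$ appears $3$ times, and each product $z_pz_{p'}$ of an ordered pair with $p\neq p'$ appears once. Therefore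
$$\sum_{S}\Big(\sum_{p\in S}z_p\Big)^2=2\sum_p z_p^2+\Big(\sum_p z_p\Big)^2\ge 14+1=15,$$
since $\sum_p z_p$ is odd. Each line sum is odd. If all were $\pm1$, the left side would be $7$. So some line sum is $\pm3$: every $2$-coloring has a one-colored line.

This suggests a graph for $k=2$. Take one hub for each point and a class $L_S$ of $w$ leaves for each line $S$, and join each leaf in $L_S$ to the three hubs on $S$. For any $2$-partition, some line $S$ has all its hubs in one part. Suppose $L_S$ has leaves in both parts. A leaf of $L_S$ in the part without these hubs has utility $0$, and she would have utility $3$ in the place of a leaf of $L_S$ in the other part. So EF2 would fail.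

The trouble is the word "suppose": the class $L_S$ can withdraw into the part where its hubs are. Here is how, with $w=7$ and $n=7+49=56$. Fix a line $\ell$. Put the three hubs of $\ell$ and all $7$ leaves of $L_\ell$ in $X_1$, and the other four hubs in $X_2$. Split each of the other six classes with $3$ leaves in $X_1$ and $4$ in $X_2$. The sizes are $3+7+18=28$ and $4+24=28$. Now check everyone.

* A leaf of $L_\ell$ is in $X_1$ and sees $3$ hubs there and $0$ in $X_2$.
* A leaf of another class sees $1$ hub in $X_1$ and $2$ in $X_2$, because every other line meets $\ell$ in one point. Her gain is at most $1$.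
* A hub on $\ell$ is in $X_1$ and sees $7+3+3=13$ leaves there and $4+4=8$ in $X_2$.
* A hub off $\ell$ is in $X_2$ and sees $3\cdot4=12$ leaves there and $3\cdot 3=9$ in $X_1$.

This is an EF1 partition. The discrepancy of the lines is real, but the bad class hides in one part and the other classes pay for the size.

A natural repair is to give the classes rapidly decreasing sizes $w_1>w_2>\dots>w_7$, so that the first class is too large to hide. That settles the first class. It does not settle the others, because larger classes can pay for a smaller one. Indeed let $w_1$ be odd and all other $w_j$ even, and let $\ell$ be a line other than line $1$. Put the hubs of $\ell$ and all of $L_\ell$ in $X_1$, and the other four hubs in $X_2$. Split each class other than $L_\ell$ and $L_1$ in half. Put $\frac{w_1-w_\ell+1}2$ leaves of $L_1$ in $X_1$ and $\frac{w_1+w_\ell-1}2$ in $X_2$. With $R$ the total size of the halved classes, $|X_1|=3+\frac{w_1+w_\ell+1}2+\frac R2$ and $|X_2|=4+\frac{w_1+w_\ell-1}2+\frac R2$, which are equal. Leaves gain at most $1$, as before. The surplus of leaves that a hub on $\ell$ sees in $X_1$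 over $X_2$ is $w_\ell+(1-w_\ell)=1$ if it is on line $1$, and $w_\ell$ otherwise. The surplus that a hub off $\ell$ sees in $X_2$ over $X_1$ is $w_\ell-1$ if it is on line $1$, and $0$ otherwise. So no hub gains anything, and the partition is EF1.

This partition tolerates hubs that are completely separated, because a $1$-to-$2$ split of three single hubs looks almost even to a leaf. If every point carries $B$ hubs instead of one, the same placement is a $B$-to-$2B$ split, and the leaves of the largest class no longer accept it. With $B$ large, a class that accepts leaves in all parts must see its hubs split evenly up to an error that is tiny compared with $B$. The construction combines the three ingredients: a design with large discrepancy, leaf classes of geometrically decreasing sizes, and many hubs at each point.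

## Points and hyperplanes of $PG(d,q)$

Let $q$ be a prime and $d\ge2$. The points of $PG(d,q)$ are the $1$-dimensional subspaces of $\mathbb F_q^{d+1}$, and the hyperplanes are the $d$-dimensional subspaces. A point lies in a hyperplane if it is contained in it as a subspace. We call hyperplanes *blocks* and identify a block with its set of points.

An $m$-dimensional space over $\mathbb F_q$ has $\frac{q^m-1}{q-1}$ one-dimensional subspaces. Blocks are kernels of nonzero linear functionals, and two functionals have the same kernel exactly when they are proportional. Therefore the following hold.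

* There are $v=\frac{q^{d+1}-1}{q-1}$ points and also $v$ blocks $S_1,\dots,S_v$.
* Each block has $s=\frac{q^d-1}{q-1}$ points. Each point is in $s$ blocks, because the functionals that vanish on a given nonzero vector form a $d$-dimensional space.
* Two distinct blocks meet in a $(d-1)$-dimensional subspace, that is, in $\lambda=\frac{q^{d-1}-1}{q-1}\ge 1$ points. Two distinct points are in exactly $\lambda$ common blocks, because the functionals that vanish on two independent vectors form a $(d-1)$-dimensional space.

The Fano plane is $PG(2,2)$, with $v=7$, $s=3$, $\lambda=1$. Put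
$$\mu=s-\lambda=q^{d-1}.$$

For real numbers $z_p$ indexed by the points, the expansion used for the Fano plane gives
$$\sum_j\Big(\sum_{p\in S_j}z_p\Big)^2=s\sum_pz_p^2+\lambda\sum_{p\ne p'}z_pz_{p'}=\mu\sum_pz_p^2+\lambda\Big(\sum_pz_p\Big)^2. \tag{1}$$

## The hub–leaf graph and its parameters

Fix $k\ge 2$, $c\ge0$ and $C=c+1\ge1$.

**The design.** By Bertrand's postulate (applied to $2k$) there is a prime $q$ with $2k\le q\le4k$. Let $d$ be the least integer $\ge2$ with $q^{d-1}\ge2C^2$. Use the points and blocks of $PG(d,q)$. Then $\mu\ge 2C^2$. Since $s=q\lambda+1\ge2k\lambda$ and $k\ge 2$,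
$$k\lambda\le\tfrac s2,\qquad \lambda\le \tfrac s4,\qquad \mu\ge\tfrac34s,\qquad \lambda\le\tfrac\mu3 . \tag{2}$$

**The sizes.** Let $B$ be the least integer with
$$B\ge 8k^2C,\qquad B\equiv\lfloor k/2\rfloor\pmod k .$$
Let $w_j^0=49kv^2B\,(16k)^{v-j}$ for $1\le j\le v$ and $n_0=vB+\sum_jw_j^0$. Given $n\ge n_0$, put $w_j=w_j^0$ for $j\ge2$ and $w_1=w_1^0+(n-n_0)$. Summing a geometric series, $\sum_{l>j}w_l^0\le w_j^0/(16k-1)$. Enlarging $w_1$ affects only the right side of this bound, and only for $j=1$. So for all $j$
$$w_j>48kv^2B,\qquad \sum_{l>j}w_l\le\frac{w_j}{16k-1}\le\frac{w_j}{8k}. \tag{3}$$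

**The graph.** For every point $p$ take a set $H_p$ of $B$ hubs. For every block $S_j$ take a set $L_j$ of $w_j$ leaves. All these sets are disjoint. Join each hub in $H_p$ to each leaf in $L_j$ if and only if $p\in S_j$, and add no other edges. The graph is bipartite and has $vB+\sum_jw_j=n$ vertices.

**The bound on $n_0$.** We check $\ln n_0\le 800\,k^2C^2\ln k$. First, $q^{d-1}\le2C^2q$: if $d>2$ this is the minimality of $d$, and if $d=2$ it says $q\le 2C^2q$, which holds since $C\ge1$. As $\frac q{q-1}\le2$,
$$v\le2q^d\le4C^2q^2\le64k^2C^2=:N .$$
Next, $B\le8k^2C+k\le10k^2C\le N$. Since $\sum_jw_j^0\le49kv^2B\,(16k)^{v-1}\cdot\frac{16k}{16k-1}\le98kv^2B\,(16k)^{v-1}=\frac{98}{16}v^2B(16k)^v$, and $vB\le\frac{14}{16}v^2B(16k)^v$,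
$$n_0\le7v^2B(16k)^v .$$
As $\ln7<2$, this gives $\ln n_0\le v\ln(16k)+2\ln v+\ln B+2$. Here $2\ln v+\ln B+2\le3\ln N+2\le3N+2\le4N$. Hence
$$\ln n_0\le N\big(\ln(16k)+4\big)\le 64k^2C^2\cdot 11\ln k=704\,k^2C^2\ln k\le800\,k^2C^2\ln k,$$
where $\ln(16k)+4\le11\ln k$ holds because $\ln16+4<6.78<6.93<10\ln2\le10\ln k$.

It remains to prove that this graph has no EF-$c$ $k$-partition.

## Counts, deviations and balanced blocks

Suppose that $X=(X_1,\dots,X_k)$ is an EF-$c$ $k$-partition of the graph. Indices $a,b$ range over $[k]$, $p$ over points, and $j,l$ over block indices. Put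
$$x_p^a=|H_p\cap X_a|,\quad \ell_j^a=|L_j\cap X_a|,\quad f_j^a=\sum_{p\in S_j}x_p^a,\quad y_p^a=\sum_{j:\,p\in S_j}\ell_j^a .$$
So $f_j^a$ is the utility of any leaf of $L_j$ for $X_a$, and $y_p^a$ is the utility of any hub of $H_p$ for $X_a$. All parts are nonempty since $n\ge k$, and deleting one vertex lowers a utility by at most $1$. Hence EF-$c$ gives, for all $b$,
$$\ell_j^a>0\ \Rightarrow\ f_j^a\ge f_j^b-C,\qquad x_p^a>0\ \Rightarrow\ y_p^a\ge y_p^b-C. \tag{4}$$
This is why $C=c+1$, and (4) is all that we use of EF-$c$.

Now subtract averages over the parts: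
$$\xi_p^a=x_p^a-\tfrac Bk,\quad \tau_j^a=\ell_j^a-\tfrac{w_j}k,\quad \varphi_j^a=\sum_{p\in S_j}\xi_p^a=f_j^a-\tfrac{sB}k,\quad \eta_p^a=\sum_{j:\,p\in S_j}\tau_j^a=y_p^a-\tfrac1k\sum_by_p^b .$$
Each of the four sums to $0$ over $a$. Think of $\tau_j^a$ as the excess of class $j$ in part $a$, and of $\eta_p^a$ as the attraction of part $a$ for a hub at $p$.

Let $T^a=\sum_j\tau_j^a$. Then $|X_a|-\frac nk=\sum_p\xi_p^a+T^a$ has absolute value less than $1$. Since $0\le\sum_px_p^a\le vB$, we have $|\sum_p\xi_p^a|\le vB$. Therefore
$$|T^a|\le E:=vB+1\le2vB. \tag{5}$$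

**Definition (balanced block).** Block $j$ is balanced if $|f_j^a-f_j^b|\le C$ for all $a,b$.

For example, with $k=2$ and a block that sees $10$ hubs in one part and $13$ in the other, the block is balanced exactly when $C\ge3$.

If $j$ is balanced, then $|\varphi_j^a|\le C$ for all $a$, because $\varphi_j^a$ is the average of $f_j^a-f_j^b$ over $b$. If $j$ is not balanced, then $f_j^a<f_j^b-C$ for some $a,b$, and by (4) part $a$ contains no leaf of $L_j$.

## Two estimates for the total attraction of the hubs

Before the details, here is the argument with all error terms dropped. Some block is unbalanced, by discrepancy. Let $m$ be the smallest index of such a block. The larger classes, $j<m$, belong to balanced blocks, and the smaller classes, $j>m$, are negligible in size. Let $\tau^*=\max_a\tau_m^a$, $\eta_p^*=\max_a\eta_p^a$ and $Q=\sum_p\eta_p^*$.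

Hubs sit only where their attraction is close to maximal, so $\sum_{a,p}x_p^a\eta_p^a$ is about $BQ$. This sum counts edges inside parts, up to a constant, so it can be read from the side of the leaves as $\sum_{j,a}\tau_j^a\varphi_j^a$. There, balanced blocks contribute little, later blocks contribute little, and block $m$ contributes at most $sB\tau^*$. Hence roughly
$$Q\le s\tau^*.$$

On the other hand, class $m$ has excess $\tau^*$ in some part $\alpha$ and is absent from some part $\beta$. The hubs on $S_m$ see the excess in $\alpha$. In $\beta$ the missing $w_m/k$ leaves are replaced by leaves of other classes, since the sizes are nearly equal, and the hubs off $S_m$ see this replacement without seeing the loss. The design turns this into, roughly,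
$$Q\ge\mu\Big(\tau^*+\frac{w_m}k\Big).$$
Together, $\mu\frac{w_m}k\le(s-\mu)\tau^*=\lambda\tau^*\le\lambda w_m\frac{k-1}k$, so $\mu\le(k-1)\lambda$, that is, $s\le k\lambda$. But $s\ge2k\lambda$.

One error term is dangerous. Balanced classes may be far larger than $w_m$, and their contribution $C\sum|\tau_j^a|$ has no evident bound in terms of $w_m$. Step 3 below bounds it by a small multiple of $BQ$, and this is where large $B$ is needed.

## The contradiction in full

**Step 1: some block is not balanced.** The purpose is to produce the index $m$ on which everything else rests. Apply (1) to $z_p=x_p^a-x_p^b$, drop the last square, and sum over $a<b$: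
$$\sum_j\sum_{a<b}(f_j^a-f_j^b)^2\ \ge\ \mu\sum_p\sum_{a<b}(x_p^a-x_p^b)^2 .$$
We bound the inner sum on the right from below, for fixed $p$. Expanding,
$$\sum_{a<b}(x_p^a-x_p^b)^2=k\sum_a(x_p^a)^2-B^2 .$$
The $x_p^a$ are $k$ nonnegative integers with sum $B$. There are finitely many such choices, so the sum of squares has a minimum. If two of the integers satisfy $u\ge u'+2$, replacing them by $u-1$ and $u'+1$ changes the sum of squares by $-2(u-u'-1)<0$. So at a minimum all the integers are $t$ or $t+1$ for some $t$. Since $B\equiv r:=\lfloor k/2\rfloor\pmod k$ and $0<r<k$, exactly $r$ of them are $t+1$ when $t=\lfloor B/k\rfloor$. The minimum value is thus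
$$r(k-r)=\Big\lfloor\frac{k^2}4\Big\rfloor\ge\frac{k^2-1}4=\frac{(k-1)(k+1)}4 .$$
If all blocks were balanced, each of the $v\cdot\frac{k(k-1)}2$ squares on the left would be at most $C^2$, so
$$vC^2\,\frac{k(k-1)}2\ge\mu v\,\frac{(k-1)(k+1)}4 ,$$
and $C^2\ge\mu\frac{k+1}{2k}>\frac\mu2\ge C^2$, a contradiction.

Let $m$ be the smallest index of a non-balanced block. Put
$$W'=\sum_{j>m}w_j,\qquad \tau^*=\max_a\tau_m^a,\qquad \eta_p^*=\max_a\eta_p^a\ge0,\qquad Q=\sum_p\eta_p^* ,$$
where $\eta_p^*\ge 0$ because $\sum_a\eta_p^a=0$.

**Step 2: an upper bound for $Q$ by counting from both sides.** The purpose is to turn the contentment of the hubs into a statement about the leaf classes. By (4), if $x_p^a>0$ then $y_p^a\ge\max_by_p^b-C$, that is, $\eta_p^a\ge\eta_p^*-C$. Summing over all hubs, $B$ at each point,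
$$B(Q-vC)\le\sum_{a,p}x_p^a\eta_p^a=\sum_{a,p}\xi_p^a\eta_p^a .$$
The equality holds because $\sum_a\eta_p^a=0$. Insert $\eta_p^a=\sum_{j:\,p\in S_j}\tau_j^a$ and exchange the sums:
$$\sum_{a,p}\xi_p^a\eta_p^a=\sum_j\sum_a\tau_j^a\sum_{p\in S_j}\xi_p^a=\sum_j\sum_a\tau_j^a\varphi_j^a .$$
We bound the contribution of each block.

* If $j<m$, block $j$ is balanced, so $|\varphi_j^a|\le C$ and $\sum_a\tau_j^a\varphi_j^a\le C\sum_a|\tau_j^a|$.
* If $j\ge m$, then $\varphi_j^a$ and $f_j^a$ differ by a constant in $a$ and $\sum_a\tau_j^a=0$, so $\sum_a\tau_j^a\varphi_j^a=\sum_a\tau_j^af_j^a$. Since $f_j^a\ge0$ and $\sum_af_j^a=sB$, this is at most $sB\max_a\tau_j^a$. For $j=m$ this bound is $sB\tau^*$. For $j>m$ it is at most $sBw_j$.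

Extending the first kind of term to all $j$ only enlarges the bound, so
$$BQ\le C\sum_j\sum_a|\tau_j^a|+sB\tau^*+sBW'+BvC. \tag{6}$$

**Step 3: the excesses of all classes are controlled by $Q$.** The purpose is to absorb the first term of (6) into its left side. For each $j$ and $a$, since two distinct blocks meet in $\lambda$ points,
$$\sum_{p\in S_j}\eta_p^a=\sum_l|S_j\cap S_l|\,\tau_l^a=s\tau_j^a+\lambda(T^a-\tau_j^a)=\mu\tau_j^a+\lambda T^a .$$
With (5), $\mu|\tau_j^a|\le\sum_{p\in S_j}|\eta_p^a|+\lambda E$. Sum over $j$ and $a$. Each point is in $s$ blocks, so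
$$\mu\sum_{j,a}|\tau_j^a|\le s\sum_p\sum_a|\eta_p^a|+kv\lambda E .$$
For fixed $p$ we have $\sum_a\eta_p^a=0$. So the negative terms cancel the positive ones, and at most $k-1$ of the $\eta_p^a$ are positive. Each of these is at most $\eta_p^*$, hence
$$\sum_a|\eta_p^a|=2\sum_a\max(\eta_p^a,0)\le2(k-1)\eta_p^* .$$
Therefore
$$\sum_{j,a}|\tau_j^a|\le\frac{2(k-1)s}\mu\,Q+\frac{kv\lambda E}\mu .$$
Put $\kappa=\frac{2(k-1)sC}{\mu B}$. Inserting this bound in (6) and dividing by $B$,
$$(1-\kappa)Q\le s\tau^*+sW'+\frac{Ckv\lambda E}{\mu B}+vC. \tag{7}$$
The number $\kappa$ is small: since $B\ge8k^2C$,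
$$k\kappa\mu=\frac{2k(k-1)sC}B\le\frac{2k^2sC}B\le\frac s4 . \tag{8}$$
As $\mu\ge\frac34s$, this gives $0<\kappa\le\frac1{3k}<1$.

**Step 4: a lower bound for $Q$ from the class that is missing somewhere.** The purpose is to show that the hubs are strongly attracted if class $m$ avoids a part. Let $\alpha$ be a part with $\tau_m^\alpha=\tau^*$. Let $\beta$ be a part with $\ell_m^\beta=0$; it exists because block $m$ is not balanced. Then $\tau_m^\beta=-w_m/k$. Since $\eta_p^*$ is a maximum over the parts, we may use $\alpha$ at the points of $S_m$ and $\beta$ at the other points: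
$$Q\ge\sum_{p\in S_m}\eta_p^\alpha+\sum_{p\notin S_m}\eta_p^\beta=\sum_j\Big(|S_j\cap S_m|\,\tau_j^\alpha+|S_j\setminus S_m|\,\tau_j^\beta\Big).$$
Here $|S_j\cap S_m|$ is $s$ for $j=m$ and $\lambda$ otherwise, and $|S_j\setminus S_m|$ is $0$ for $j=m$ and $\mu$ otherwise. So the right side equals
$$s\tau^*+\lambda(T^\alpha-\tau^*)+\mu\Big(T^\beta+\frac{w_m}k\Big)=\mu\Big(\tau^*+\frac{w_m}k\Big)+\lambda T^\alpha+\mu T^\beta .$$
By (5) and $\lambda+\mu=s$,
$$Q\ge\mu\Big(\tau^*+\frac{w_m}k\Big)-sE. \tag{9}$$

**Step 5: the two bounds contradict each other.** The purpose is to compare (7) and (9) and to see that the main terms beat the errors. Multiply (9) by $1-\kappa\in(0,1)$ and combine it with (7):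
$$(1-\kappa)\mu\Big(\tau^*+\frac{w_m}k\Big)-s\tau^*\ \le\ sW'+F,\qquad F:=sE+\frac{Ckv\lambda E}{\mu B}+vC . \tag{10}$$

Left side. The coefficient of $\tau^*$ is $(1-\kappa)\mu-s<0$, so the left side decreases in $\tau^*$. Since $\ell_m^a\le w_m$, we have $\tau^*\le w_m\big(1-\frac1k\big)$. So the left side is at least its value at $\tau^*=w_m(1-\frac1k)$, which is
$$(1-\kappa)\mu w_m-sw_m\frac{k-1}k=\frac{w_m}k\big(k(s-\lambda)-k\kappa\mu-ks+s\big)=\frac{w_m}k\big(s-k\lambda-k\kappa\mu\big).$$
By (2) and (8) this is at least $\frac{w_m}k\big(s-\frac s2-\frac s4\big)=\frac{sw_m}{4k}$.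

Right side. We have $sE\le vE$. Since $\frac{Ck}B\le\frac1{8k}$ and $\lambda\le\mu$, we have $\frac{Ckv\lambda E}{\mu B}\le\frac{vE}{8k}\cdot\frac\lambda\mu\le vE$. Finally $vC\le vB\le vE$. So $F\le3vE\le6v^2B$ by (5). By (3), $sW'\le\frac{sw_m}{8k}$.

Now (10) gives $\frac{sw_m}{4k}\le\frac{sw_m}{8k}+6v^2B$, that is,
$$w_m\le\frac{48kv^2B}s\le48kv^2B ,$$
which contradicts the first inequality in (3). So no EF-$c$ $k$-partition exists, and the Theorem is proved. $\blacksquare$

With $c=2$ it answers Open Question 4 negatively for every $k\ge2$ and all sufficiently large $n$.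

## Growing $c$, the case of bisections, and less equal parts

**Proof of the Corollary.** The point is to choose $C$ as large as $n$ allows. Put $C=\sqrt{\frac{\ln n}{800k^2\ln k}}$. The hypothesis $\ln n\ge3200\,k^2\ln k$ says that $C\ge2$. Then $C-1\ge 1$, and $\ln n=800\,k^2C^2\ln k\ge\ln n_0(k,C-1)$. By the Theorem some bipartite graph on $n$ vertices has no EF-$(C-1)$ $k$-partition. Moreover
$$C-1\ge\frac C2=\frac1{2\sqrt{800}}\sqrt{\frac{\ln n}{k^2\ln k}}\ge\frac1{60}\sqrt{\frac{\ln n}{k^2\ln k}},$$
since $2\sqrt{800}<57$. As EF-$c$ implies EF-$(C-1)$ for $c\le C-1$, this graph has no EF-$c$ $k$-partition for the $c$ in the Corollary. Together with the known upper bound this gives the stated range for fixed $k$. These notes do not determine the order of the optimal $c$ within that range. $\blacksquare$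

**Example (two parts, EF2).** For $k=2$ and $c=2$ we have $C=3$ and need $\mu\ge18$. Take $q=5$, which lies between $2k=4$ and $4k=8$. Then $d=2$ gives only $\mu=5$, while $d=3$ gives $\mu=25$. The design $PG(3,5)$ has $v=156$, $s=31$, $\lambda=6$. So EF2 fails already for partitions into two parts.

**Remark (less equal parts).** In the proof, the near-equality of the part sizes was used only for nonemptiness of the parts and for (5) in the form $|T^a|\le2vB$. Suppose we require only $\big||X_a|-\frac nk\big|\le vB$ for all $a$. Then $|T^a|\le vB+vB=2vB$, and the proof runs with $E=2vB$; in particular $vC\le vE$ and $3vE\le6v^2B$ still hold. The parts are nonempty because $n\ge w_1>48kv^2B$ gives $\frac nk>vB$. So the same graphs have no partition satisfying the EF-$c$ condition even among these less balanced partitions.
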